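# Binary global Markov ideals of graphs without a $K_4$ minor are radical

## 1. Clique margins, and a first guess tested on small graphs

Let $G$ be an undirected graph on $V=[m]$, with a discrete random variable $X_j$ with values in $[d_j]$ at each vertex $j$. A joint distribution is a point $(p_u)$ with one coordinate for each string $u\in\mathcal R=\prod_j[d_j]$. The graph prescribes conditional independences, each of which is a family of quadratic equations in the $p_u$. Is the ideal $I$ generated by all of them radical, that is, does $f^k\in I$ imply $f\in I$?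

The answer one would first guess is "yes, always, and for a simple reason". Read a monomial $p^a=\prod_u p_u^{a(u)}$ as a data table: $a\in\mathbb N^{\mathcal R}$ is a finite multiset of strings, which we call **rows**. For $S\subseteq V$ let $a_S$ be the multiset of restrictions of the rows to $S$, the **$S$-margin** or **$S$-table** of $a$. The equations should only see how the graph ties variables together, so one guesses:

$$p^a-p^b\in I\quad\Longleftrightarrow\quad a_S=b_S\ \text{ for every clique } S \text{ of } G. \tag{1.1}$$

If (1.1) holds, then $I$ is prime. Indeed, let $J$ be the kernel of the ring map $p_u\mapsto\prod_{S\text{ clique}}y_{S,u_S}$ into a polynomial ring. Grouping the terms of a polynomial by their image monomials shows that $J$ is spanned by the $p^a-p^b$ with equal clique margins, and $J$ is prime because the target is a domain. By Lemma 2.2 below, $I$ is also spanned by differences of monomials, so (1.1) gives $I=J$.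

Before testing the guess we fix the definitions.

**Definition 1.1.** For $S\subseteq V$ write $\mathcal R_S=\prod_{j\in S}[d_j]$. Let $A,B,C\subseteq V$ be pairwise disjoint, $A,B\ne\emptyset$, $W=V\setminus(A\cup B\cup C)$, and
$$p_{i_Ai_Bi_C+}=\sum_{k\in\mathcal R_W}p_{i_Ai_Bi_Ck}.$$
The ideal $I_{A\perp\!\!\!\perp B\mid C}$ is generated by all
$$p_{i_Ai_Bi_C+}\,p_{j_Aj_Bi_C+}-p_{i_Aj_Bi_C+}\,p_{j_Ai_Bi_C+},\qquad i_A,j_A\in\mathcal R_A,\ i_B,j_B\in\mathcal R_B,\ i_C\in\mathcal R_C .$$
The set $C$ **separates** $A$ and $B$ if every path of $G$ from $A$ to $B$ passes through $C$. The **global Markov ideal** $I_G=I_{\mathrm{global}(G)}$ is the sum of the $I_{A\perp\!\!\!\perp B\mid C}$ over all triples in which $C$ separates $A$ and $B$.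

We work in $\mathbb K[p_u:u\in\mathcal R]$ over an arbitrary field $\mathbb K$. The case of interest is the binary one, $d_j=2$, with values written $0,1$.

*Complete graphs.* A vertex of $A$ is adjacent to every vertex of $B$, so nothing is separated and $I_G=0$. Also $V$ is a clique, so equal clique margins mean $a=b$. The guess holds.

*Two isolated binary vertices.* Here $I_G=\langle p_{00}p_{11}-p_{01}p_{10}\rangle$, and $a$ is a $2\times2$ table of counts. Two tables with equal row and column sums differ by $k\left(\begin{smallmatrix}1&-1\\-1&1\end{smallmatrix}\right)$. One passes from one to the other a unit at a time without negative entries, and each unit step is one use of the generator. The guess holds.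

*The binary path $1-2-3$.* The only statement is $1\perp\!\!\!\perp3\mid2$. The rows with $x_2=0$ form a $2\times 2$ table in $x_1,x_3$ whose row and column sums are read off the margins on the edges $12$ and $23$; likewise for $x_2=1$. The previous argument applies to each. The guess holds.

*The binary 4-cycle $1-2-3-4-1$.* If $1\in A$, then $2,4\notin B$, so $B=\{3\}$, and by symmetry $A=\{1\}$; then $C$ must contain $2$ and $4$. So the statements are $1\perp\!\!\!\perp3\mid\{2,4\}$ and $2\perp\!\!\!\perp4\mid\{1,3\}$, up to exchanging $A$ and $B$. The nonzero generators are, up to sign, the binomials $p_up_v-p_{u'}p_{v'}$ in which $u,v$ differ exactly in the places $\{1,3\}$, or exactly in $\{2,4\}$, and $u',v'$ arise by exchanging the entries at one of these two places. Consider, with strings written $x_1x_2x_3x_4$,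
$$a=\{0000,\,0110,\,1011,\,1101\},\qquad b=\{0100,\,0010,\,1111,\,1001\}.$$
On each of the edges $12$, $23$, $34$ both multisets show every pair exactly once; on $14$ both show $x_1x_4=00$ twice and $11$ twice. All clique margins agree. The six pairs of rows of $a$ differ in $\{2,3\},\{1,3,4\},\{1,2,4\},\{1,2,4\},\{1,3,4\},\{2,3\}$, never exactly in $\{1,3\}$ or $\{2,4\}$. So no monomial occurring in a generator divides $p^a$. The ideal is spanned by the products (monomial)$\cdot$(generator), none of which involves $p^a$, and so every element of $I_G$ has coefficient $0$ at $p^a$. Hence $p^a-p^b\notin I_G$: the guess (1.1) fails.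

The ideal is not even prime. Add the row $1100$ to $a$ and use four generators:

1. $0110,1100\to1110,0100$ (they differ in $\{1,3\}$; exchange entry 1);
2. $1110,1011\to1010,1111$ (they differ in $\{2,4\}$; exchange entry 2);
3. $0000,1010\to1000,0010$ (they differ in $\{1,3\}$; exchange entry 1);
4. $1000,1101\to1001,1100$ (they differ in $\{2,4\}$; exchange entry 4).

What remains is $\{0100,1111,0010,1001,1100\}$, which is $b$ together with $1100$. So $p_{1100}(p^a-p^b)\in I_G$, while neither factor is in $I_G$ (which contains no nonzero polynomial of degree one).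

So the reason behind the guess is wrong, and so is "always". It is known that the binary ideal is radical (over $\mathbb C$) if $G$ is a cycle $C_m$ or a complete bipartite graph $K_{2,m}$, and that it is not radical for $G=K_{3,3}$. Recall that a minor of a graph is obtained by deleting vertices and edges and contracting edges. The graph $K_{3,3}$, with sides $x_1,x_2,x_3$ and $y_1,y_2,y_3$, has a $K_4$ minor: contract $x_1y_1$ and $x_2y_2$, and the two new vertices together with $x_3,y_3$ are pairwise adjacent. Conjecture 13.3.4 of "Algebraic Statistics" (http://www4.ncsu.edu:80/~smsulli2/Pubs/asbook.pdf) says that excluding $K_4$ minors is enough. This is true.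

**Theorem 1.** If $G$ has no $K_4$ minor and all $d_j=2$, then $I_G$ is radical (over $\mathbb C$, and over any field $\mathbb K$).

Two supplements, Theorems 2 and 3, are stated and proved in Sections 10 and 11. The 4-cycle shows what the proof must deal with: congruence modulo $I_G$ sees more than margins, because a table can be stuck. We shall find out exactly what is stuck.

## 2. Global Markov ideals as congruences of swaps

In this section the $d_j$ are arbitrary. The aim is to replace the ideal by a combinatorial equivalence relation on multisets.

**Definition 2.1.** For strings $u,v$ put $D(u,v)=\{j:u_j\ne v_j\}$. Let $K\subseteq D=D(u,v)$ be such that no edge of $G$ joins $K$ to $D\setminus K$. The **($G$-)swap** of rows $u,v$ along $K$ replaces $u,v$ by the rows $u',v'$ obtained by exchanging the entries of $u$ and $v$ on $K$. We write $a\sim b$ (or $a\sim_Gb$) if $a$ and $b$ are connected by a chain of swaps.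

For example, in the 5-cycle $1-2-3-4-5-1$ the rows $00000$ and $10110$ have $D=\{1,3,4\}$. No edge joins $1$ to $\{3,4\}$, so a swap along $\{1\}$ gives $10000,\,00110$. A swap along $\{3\}$ is not allowed, since $34$ is an edge.

Swaps are reversible, and $a\sim b$ implies $a+c\sim b+c$. If $S$ is a clique, then $K\cap S$ is $\emptyset$ or $D\cap S$, since otherwise an edge inside $S$ would join $K$ to $D\setminus K$. So the two restrictions to $S$ are kept or interchanged as a whole, and *swaps preserve the number of rows and all margins on vertices, edges and cliques of $G$.*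

**Lemma 2.2.** $I_G$ is generated by the binomials $p_up_v-p_{u'}p_{v'}$ of swaps. Hence $I_G=\operatorname{span}\{p^a-p^b:a\sim b\}$, $p^a-p^b\in I_G\iff a\sim b$, and $\mathbb K[p]/I_G=\mathbb K[Q_G]$ is the monoid algebra of $Q_G=\mathbb N^{\mathcal R}/\!\sim$.

*Proof.* **Step 1: swap binomials lie in $I_G$.** If $K=\emptyset$ or $K=D$, the binomial is $0$. Otherwise put $A=K$, $B=D\setminus K$, $C=V\setminus D$. A path from $A$ to $B$ avoiding $C$ stays in $D$, hence uses an edge between $K$ and $D\setminus K$, which does not exist. So $C$ separates $A$ and $B$. As $A\cup B\cup C=V$, no summation occurs in Definition 1.1, and $p_up_v-p_{u'}p_{v'}$ is a generator of $I_{A\perp\!\!\!\perp B\mid C}$ up to sign.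

**Step 2: every generator is a sum of swap binomials.** Let $C$ separate $A,B$ and let $W$ be the rest. Let $A'$ be the union of the components of $G-C$ that meet $A$, and $B'=V\setminus(C\cup A')$. Then $A\subseteq A'$, $B\subseteq B'$ by separation, and no edge joins $A'$ to $B'$. Put $W_1=W\cap A'$, $W_2=W\cap B'$. Expanding the generator gives
$$\sum_{r,s\in\mathcal R_W}p_{i_Ai_Bi_Cr}\,p_{j_Aj_Bi_Cs}-\sum_{r',s'\in\mathcal R_W}p_{i_Aj_Bi_Cr'}\,p_{j_Ai_Bi_Cs'} .$$
Match $(r,s)$ with $r'=(r_{W_1},s_{W_2})$, $s'=(s_{W_1},r_{W_2})$. This is a bijection. With $u=(i_A,i_B,i_C,r)$ and $v=(j_A,j_B,i_C,s)$, the matched pair arises from $u,v$ by exchanging the entries on $D(u,v)\cap B'$. Since $D(u,v)\subseteq A'\cup B'$, this is a swap.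

**Step 3: pass to equivalence classes.** By Steps 1 and 2, $I_G$ is spanned by the $p^c(p_up_v-p_{u'}p_{v'})$, that is, by the $p^a-p^b$ with $a,b$ one swap apart. By telescoping it is spanned by the $p^a-p^b$ with $a\sim b$. This span is the kernel of the linear map $\mathbb K[p]\to\mathbb K[Q_G]$ sending $p^a$ to the class of $a$, which is a surjective ring homomorphism because $\sim$ is compatible with addition. All claims follow. $\square$

## 3. A torsion condition that forces radicality

The $d_j$ are still arbitrary. We now isolate a property of $\sim$ that implies radicality over every field.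

**Definition 3.1.** $G$ is **TF** if, whenever $Na\sim(N-j)a+jb$ for some $1\le j\le N$, we have $a\sim b$.

For a complete graph every swap has $K\in\{\emptyset,D\}$, so $\sim$ is equality, and $Na=(N-j)a+jb$ gives $a=b$: *complete graphs are TF*. For the 4-cycle and the $a$ of Section 1, no multiple $Na$ admits a nontrivial swap, so $Na\sim(N-j)a+jb$ again forces $b=a$, as TF demands.

**Definition 3.2.** A set $F\subseteq\mathcal R$ is **closed** if $u,v\in F$ implies $u',v'\in F$ for all swaps of $u,v$. For closed $F$ let $L_F\subseteq\mathbb Z^F$ be the lattice generated by all $1_{u'}+1_{v'}-1_u-1_v$ (swaps with $u,v\in F$), and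
$$P_F=\langle p_u:u\notin F\rangle+\langle p^a-p^b:\ a,b\in\mathbb N^F,\ a-b\in L_F\rangle .$$

For instance, for the 4-cycle and $F=\{0000,0110,1011,1101\}$ no swap changes anything, so $F$ is closed, $L_F=0$ and $P_F=\langle p_u:u\notin F\rangle$. This prime contains $p^b$ and not $p^a$ (notation of Section 1), so it detects that $p^a-p^b\notin I_G$.

Membership in $L_F$ becomes equivalence once there is enough room:

$$\text{if } F \text{ is closed},\ x\in L_F \text{ and all entries of } c\in\mathbb N^F \text{ are large enough, then } c\sim c+x \text{ by swaps inside } F. \tag{3.1}$$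

Indeed the generating set of $L_F$ is closed under negation (swaps are reversible); write $x$ as a sum of generators and perform them one after another.

**Proposition 3.3.** If $G$ is TF, then every $P_F$ ($F$ closed) is prime and $I_G=\bigcap_{F\text{ closed}}P_F$. In particular $I_G$ is radical, over every field.

*Proof.* **Step 1: $P_F$ is prime.** We show that $\mathbb Z^F/L_F$ is torsion-free. Let $kd\in L_F$ with $k\ge1$, $d\in\mathbb Z^F$. Take $a\in\mathbb N^F$ with large entries. By (3.1), $ka\sim ka+kd=k(a+d)$, and TF with $N=j=k$ gives $a\sim a+d$. As $F$ is closed, a chain starting in $F$ stays in $F$, so it writes $d$ as a sum of generators of $L_F$; thus $d\in L_F$. Hence $\mathbb Z^F/L_F$ is free and $\mathbb K[\mathbb Z^F/L_F]$ is a Laurent polynomial ring, a domain. Let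
$$\phi_F:\mathbb K[p]\to\mathbb K[\mathbb Z^F/L_F],\qquad p^a\mapsto[a]\ \text{ if }\operatorname{supp}a\subseteq F,\qquad p^a\mapsto0\ \text{ otherwise.}$$
This is a ring homomorphism, and its kernel is spanned by the monomials with support not in $F$ and the $p^a-p^b$ with $a,b\in\mathbb N^F$, $a-b\in L_F$. So the kernel is $P_F$.

**Step 2: $I_G\subseteq P_F$.** Since $F$ is closed and swaps are reversible, $\{u,v\}\subseteq F\iff\{u',v'\}\subseteq F$. If both hold, the swap binomial is one of the generators of $P_F$; if neither holds, each of its two monomials contains a variable outside $F$.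

**Step 3: a closed set adapted to a monomial.** To separate a given $p^a$ we collect everything reachable from its multiples:
$$F(a)=\bigcup_{N\ge1}\ \bigcup_{a'\sim Na}\operatorname{supp}a'\ \supseteq\ \operatorname{supp}a .$$
It is closed: if $u\in\operatorname{supp}a'$, $v\in\operatorname{supp}a''$ with $a'\sim Na$, $a''\sim Ma$, then $u,v$ are rows of $a'+a''\sim(N+M)a$, and swapping them gives a multiset equivalent to $(N+M)a$ that contains $u',v'$. Adding $a$ and finitely many such $a'$, one for each element of $F(a)$, we obtain $N\ge1$ and $a^*\sim Na$ with $\operatorname{supp}a^*=F(a)$.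

**Step 4: $\bigcap P_F\subseteq I_G$.** Let $f\notin I_G$. By Lemma 2.2 we may write $f=\sum_ic_ip^{a_i}$ modulo $I_G$, a nonempty sum with $c_i\ne0$ and the $a_i$ pairwise inequivalent. Put $F=F(a_1)$ and take $N,a^*$ for $a_1$ from Step 3. By Step 2, $\phi_F(f)=\sum c_i\phi_F(p^{a_i})$. Suppose $\operatorname{supp}a_i\subseteq F$ and $[a_i]=[a_1]$, i.e. $a_1-a_i\in L_F$. For large $M$ all entries of $Ma^*+a_i$ on $F$ are large, so (3.1) gives $Ma^*+a_i\sim Ma^*+a_1$. As $a^*\sim Na_1$,
$$MNa_1+a_i\sim(MN+1)a_1 .$$
TF (with $MN+1$ for $N$, and $j=1$) gives $a_1\sim a_i$, so $i=1$. Hence $[a_1]$ has coefficient $c_1\ne0$ in $\phi_F(f)$, and $f\notin P_F$. $\square$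

So Theorem 1 follows once *binary $K_4$-minor-free graphs are TF*.

## 4. Gluing along cliques

Our graphs will be compared with graphs glued from triangles, so we need to know how $\sim$ behaves under gluing. The $d_j$ are arbitrary here.

**Lemma 4.1.** Let $G=G_1\cup G_2$ be a clique sum: $C=V_1\cap V_2$ is a clique (possibly empty) in both $G_1$ and $G_2$. Then
$$a\sim_Gb\iff a_{V_1}\sim_{G_1}b_{V_1}\ \text{ and }\ a_{V_2}\sim_{G_2}b_{V_2}.$$
Consequently, if $G_1,G_2$ are TF, then so is $G$.

*Proof.* **Step 1: restricting ($\Rightarrow$).** A $G$-swap along $K$ restricts to the $G_i$-swap along $K\cap V_i$.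

**Step 2: lifting a $G_1$-swap without changing the $V_2$-table.** Let $u,v$ be rows of $a$, $D=D(u,v)$, and let $K_1\subseteq D\cap V_1$ define a $G_1$-swap of $u_{V_1},v_{V_1}$. As $C$ is a clique, $K_1\cap C\in\{\emptyset,D\cap C\}$. Put
$$K=K_1\cup\bigl(D\cap(V_2\setminus C)\bigr)\ \text{ if }K_1\cap C\ne\emptyset,\qquad K=K_1\ \text{ otherwise}.$$
In the first case $D\setminus K\subseteq V_1\setminus C$, in the second $K\subseteq V_1\setminus C$. So a $G$-edge between $K$ and $D\setminus K$ has an end in $V_1\setminus C$. Hence it is a $G_1$-edge and joins $K\cap V_1=K_1$ to $(D\cap V_1)\setminus K_1$, and there is none. So this is a $G$-swap. It induces the given swap on $V_1$, and it leaves $a_{V_2}$ unchanged because $K\cap V_2\in\{\emptyset,D\cap V_2\}$.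

**Step 3: re-pairing ($\Leftarrow$).** By Step 2, and its mirror image for $V_2$, we reach $c\sim a$ with $c_{V_i}=b_{V_i}$ for $i=1,2$. Now $c$ and $b$ differ only in how $V_1$-rows and $V_2$-rows with equal $C$-value are paired. Re-pairing is a product of transpositions, and a transposition is a swap of two rows that agree on $C$, along $D\cap(V_2\setminus C)$: the rest of $D$ lies in $V_1\setminus C$, and no edge joins $V_1\setminus C$ to $V_2\setminus C$. So $c\sim b$.

**Step 4: TF.** If $Na\sim_G(N-j)a+jb$, restrict to $V_1$ and $V_2$, get $a_{V_i}\sim_{G_i}b_{V_i}$ from TF of $G_i$, and conclude $a\sim_Gb$. $\square$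

*From now on all variables are binary and $G$ has no $K_4$ minor.* If $m\le2$, then $G$ is complete or a disjoint union of two one-vertex graphs, so $G$ is TF by Lemma 4.1 with $C=\emptyset$. We assume $m\ge3$.

## 5. Two-trees and compatible triangle tables

We embed $G$ in a graph glued from triangles, so that a multiset of rows becomes a family of $2\times2\times2$ tables.

**Lemma 5.1.** A $K_4$-minor-free graph $H$ on $n\ge4$ vertices has two nonadjacent vertices of degree $\le2$.

*Proof.* Induction on $n$.

**Step 1: $H$ is not 3-connected.** Suppose it is. For a vertex $x$, the graph $H-x$ has minimum degree $\ge2$, so it contains a cycle $Z$. By the fan version of Menger's theorem there are three paths from $x$ to $Z$, pairwise sharing only $x$, each meeting $Z$ only in its end. With $Z$ they form a subdivision of $K_4$, a contradiction.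

**Step 2: split $H$ along a small separator.** So $V(H)=V_1\cup V_2$ with $S=V_1\cap V_2$, $|S|\le2$, $V_i\setminus S\ne\emptyset$, and no edges between $V_1\setminus S$ and $V_2\setminus S$. Choose this with $|S|$ minimal. Let $H_i=H[V_i]$, with the edge $pq$ added if $S=\{p,q\}$. Then $H_i$ is a minor of $H$. This is clear if $|S|\le1$. If $|S|=2$, then by minimality no set of at most one vertex separates $H$, so any component of $H[V_{3-i}\setminus S]$ has neighbors at both $p$ and $q$, and a $p$–$q$ path through it can be contracted to the edge $pq$. So $H_i$ is $K_4$-minor-free, has fewer than $n$ vertices, and $S$ is a clique in it.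

**Step 3: find a vertex on each side.** If $|V_i|\le3$, any vertex of $V_i\setminus S$ has degree $\le2$ in $H_i$. If $|V_i|\ge4$, by induction $H_i$ has two nonadjacent vertices of degree $\le2$, and at least one is outside the clique $S$. A vertex of $V_i\setminus S$ has all its neighbors in $V_i$, so its degree in $H$ is also $\le2$. The vertices found for $i=1,2$ are nonadjacent. $\square$

**Lemma 5.2.** $G$ is a spanning subgraph of a **2-tree** $T$: there is an ordering $v_1,\dots,v_m$ of $V$ such that $v_1v_2v_3$ is a triangle of $T$ and each $v_i$, $i\ge4$, is joined in $T$ to exactly two earlier vertices, the ends of an edge $f_i$ of $T[v_1,\dots,v_{i-1}]$.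

*Proof.* Induction on $m$; for $m=3$ let $T$ be the triangle. For $m\ge4$ let $v$ be a vertex of degree $\le2$ (Lemma 5.1). If $v$ has two neighbors $x\ne y$, then $(G-v)+xy$ is a minor of $G$ (contract $vx$), so it lies in a 2-tree containing the edge $xy$; attach $v$ to $xy$. If $\deg v\le1$, embed $G-v$ in a 2-tree and attach $v$ to an edge containing its neighbor, or to any edge. $\square$

Fix $T$. Its triangles are $v_1v_2v_3$ and $\Delta_i=f_i\cup\{v_i\}$ for $i\ge4$; every vertex and edge of $T$ lies in a triangle. Edges of $G$ are called **real**, edges in $E(T)\setminus E(G)$ **virtual**. Let $\mathcal B$ be the bipartite graph whose nodes are the edges and the triangles of $T$, adjacency being inclusion.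

For example, the 4-cycle lies in $T=C_4+13$. The triangles are $123$ and $134$, the only virtual edge is $13$, and $\mathcal B$ is the path $123-13-134$ with leaves $12,23$ attached at $123$ and leaves $34,14$ attached at $134$.

$$\mathcal B\text{ is a tree, and for each vertex } h \text{ of } T \text{ the nodes containing } h \text{ induce a subtree of }\mathcal B. \tag{5.1}$$

This follows by induction along the ordering: the first triangle gives a star, and adding $v_i$ attaches $\Delta_i$ to the existing node $f_i$ and two new leaves to $\Delta_i$. The nodes containing $v_i$ are $\Delta_i$ and the two leaves. For $h\in f_i$, the subtree of $h$ contains $f_i$ and gains $\Delta_i$ and the leaf $hv_i$. The other subtrees do not change.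

We need an order in which to build things, starting from any triangle $\Delta_0$. Root $\mathcal B$ at $\Delta_0$ and enumerate the triangles $\Delta^1=\Delta_0,\Delta^2,\dots$ by nondecreasing distance from $\Delta_0$. For $s\ge2$ let the edge $e_s$ be the parent of $\Delta^s$, and $\Delta^s=e_s\cup\{h_s\}$. Then
$$e_s\text{ lies in an earlier triangle (its parent), and } h_s \text{ lies in no earlier triangle.} \tag{5.2}$$
For the second claim suppose $h_s\in\Delta^r$, $r<s$. Then $\Delta^r$ is not a descendant of $\Delta^s$, so the $\mathcal B$-path from $\Delta^s$ to $\Delta^r$ passes through $e_s$. By (5.1) all nodes of this path contain $h_s$, but $h_s\notin e_s$. Consequently every vertex outside $\Delta^1$ occurs exactly once as an $h_s$, at a time when the vertices of $e_s$ have already occurred.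

**Definition 5.3.** $\Sigma$ is the set of families $t=(t_\Delta)_\Delta$ with $t_\Delta\in\mathbb N^{\{0,1\}^\Delta}$, over all triangles $\Delta$ of $T$, such that for each edge $e$ of $T$ the $e$-margin of $t_\Delta$ is the same for all $\Delta\ni e$ (that is, $\Delta\supset e$). For $a\in\mathbb N^{\mathcal R}$ put $t(a)=(a_\Delta)_\Delta\in\Sigma$.

For $T=C_4+13$ an element of $\Sigma$ is a pair of tables on $123$ and $134$ with the same $13$-margin.

**Lemma 5.4.** Every $t\in\Sigma$ equals $t(a)$ for some $a$. If $t(a)=t(b)$, then $a\sim b$.

*Proof.* **Step 1: existence, by building rows.** As $\mathcal B$ is connected, all $t_\Delta$ have the same total $n$. Follow (5.2), keeping a list of $n$ partial rows. Start with rows having $\Delta^1$-table $t_{\Delta^1}$. At $\Delta^s$, the rows are defined on $e_s$ with the $e_s$-margin of an earlier $t_{\Delta'}$, hence that of $t_{\Delta^s}$. So above each value on $e_s$ there are as many cells of $t_{\Delta^s}$ (with multiplicity) as rows. Match them bijectively and extend the rows to $h_s$ accordingly. Earlier tables are not affected.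

**Step 2: uniqueness up to $\sim$.** $T$ is an iterated clique sum of triangles along the edges $f_i$, and for a triangle $\sim$ is equality. So by Lemma 4.1, $t(a)=t(b)$ implies $a\sim_Tb$. Since $E(G)\subseteq E(T)$, $T$-swaps are $G$-swaps, and $a\sim b$. $\square$

So $\sim$ induces an equivalence relation on $\Sigma$ with $a\sim b\iff t(a)\sim t(b)$. The last fact of this section says how a swap can affect a triangle:

$$\text{if a } G\text{-swap changes the } \Delta\text{-table, it changes the } e\text{-margin for some virtual edge } e\subset\Delta. \tag{5.3}$$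

Indeed, then $K\cap\Delta\ne\emptyset,\ D\cap\Delta$. Choose $x\in K\cap\Delta$ and $y\in(D\setminus K)\cap\Delta$. The edge $e=xy$ is not in $G$, and the swap replaces one of the pairs $\{00,11\},\{01,10\}$ on $e$ by the other.

The natural plan is now this. If $a,b$ have the same vertex and real-edge margins, decompose the difference $t(b)-t(a)$ into small moves, none of which overshoots, and realize each small move by a swap. We follow it until it stops, which will be in Section 8.

## 6. Integer changes of one triangle table

This section finds the small moves inside a single triangle $\Delta=\{1,2,3\}$. Name the cells of $\{0,1\}^\Delta$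
$$o_0=111,\ o_1=100,\ o_2=010,\ o_3=001,\qquad \bar o_0=000,\ \bar o_1=011,\ \bar o_2=101,\ \bar o_3=110,$$
so that $o_i,\bar o_i$ are antipodal, the $o_i$ have an odd and the $\bar o_i$ an even number of ones.

**Coordinates.** Let $\Lambda_\Delta$ be the set of $g\in\mathbb Z^{\{0,1\}^\Delta}$ with all vertex margins (hence the total) zero. Put $b_i=g(\bar o_i)-g(o_i)$. The condition (sum over $x_h=1$) $-$ (sum over $x_h=0$) $=0$ reads, for $h=1,2,3$,
$$b_2+b_3=b_0+b_1,\qquad b_1+b_3=b_0+b_2,\qquad b_1+b_2=b_0+b_3 .$$
Adding two of these at a time gives $b_0=b_1=b_2=b_3=:\eta$. The total being zero, we get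
$$\Lambda_\Delta=\Bigl\{(c,\eta)\in\mathbb Z^4\times\mathbb Z:\ \textstyle\sum_ic_i=-2\eta\Bigr\},\qquad g(o_i)=c_i,\quad g(\bar o_i)=c_i+\eta .$$

**Edge changes.** For an edge $e\subset\Delta$, the $e$-margin of $g$ has zero vertex margins, so it equals an integer $\kappa_e(g)$ on $00,11$ and $-\kappa_e(g)$ on $01,10$. Put $\kappa_{ij}=c_i+c_j+\eta$ for $i\ne j$ in $\{0,1,2,3\}$. Then $\kappa_{ij}=-\kappa_{kl}$ when $\{i,j,k,l\}=\{0,1,2,3\}$, and evaluating at $00$ gives
$$\kappa_{\{2,3\}}=\kappa_{01},\qquad\kappa_{\{1,3\}}=\kappa_{02},\qquad\kappa_{\{1,2\}}=\kappa_{03}$$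
(for $\{2,3\}$ the cells above $00$ are $\bar o_0=000$ and $o_1=100$, with sum $c_0+\eta+c_1$). So the edges of $\Delta$ correspond to the partitions $\{ij|kl\}$ of $\{0,1,2,3\}$.

**Definition 6.1.** $g\in\Lambda_\Delta$ is **conformal** to $d\in\Lambda_\Delta$ if $\varphi(g)\varphi(d)\ge0$ and $|\varphi(g)|\le|\varphi(d)|$ for all functionals $\varphi\in\{c_i,\ c_i+\eta,\ \kappa_{ij}\}$.

So neither a cell nor an edge margin may overshoot. Conformality is invariant under permutations of $\{0,1,2,3\}$, under the map $\omega:(c,\eta)\mapsto(c_0+\eta,\dots,c_3+\eta,-\eta)$, which exchanges each $o_i$ with $\bar o_i$ and preserves all $\kappa_{ij}$, and under negation of both vectors.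

**The list.** Let $\delta_i$ be the unit vectors and $\{i,j,k,l\}=\{0,1,2,3\}$.

* $S$-type: $\pm S_{ij}$ with $S_{ij}=(\delta_i+\delta_j,-1)$. It adds $o_i,o_j$ and removes $\bar o_k,\bar o_l$; $\kappa_{ij}=1$, and the other two edges have $\kappa=0$. Also $\omega S_{ij}=-S_{kl}$.
* $T$-type: $T_{ij}=(\delta_i-\delta_j,0)=-T_{ji}$. It adds $o_i,\bar o_i$ and removes $o_j,\bar o_j$; $\kappa_{ik}=\kappa_{il}=1$, $\kappa_{ij}=0$. Also $\omega T_{ij}=T_{ij}$.
* $R$-type: $\pm R_i,\pm\bar R_i$. Here $R_i=(2\delta_i,-1)$ adds $o_i$ twice and $\bar o_i$ once and removes $\bar o_j,\bar o_k,\bar o_l$; $\kappa_{ij}=\kappa_{ik}=\kappa_{il}=1$. And $\bar R_i=\omega R_i$ adds $\bar o_i$ twice and $o_i$ once and removes $o_j,o_k,o_l$, with the same $\kappa$'s.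
* $Q$-type: $\pm Q$ with $Q=((1,1,1,1),-2)$. It adds all four $o$'s and removes all four $\bar o$'s; all $\kappa=0$. Also $\omega Q=-Q$.

The list is closed under negation, $\omega$ and permutations. Note $Q=S_{01}+S_{23}$, but $S_{01}$ is not conformal to $Q$, since $\kappa_{01}(S_{01})=1$ and $\kappa_{01}(Q)=0$. For this reason $Q$ is on the list.

**Lemma 6.2.** Every $d\in\Lambda_\Delta$ is a sum of list elements, each conformal to $d$.

*Proof.* **Step 1: one element suffices.** Let $d\ne0$ and suppose a list element $g$ is conformal to $d$. Each $\varphi(g)$ lies between $0$ and $\varphi(d)$, so $d-g$ is conformal to $d$, with smaller $\ell_1$-norm, and elements conformal to $d-g$ are conformal to $d$. Induction finishes. So we only need one $g$. By $\omega$ assume $\eta=-\beta\le0$, and by a permutation $c_0\ge c_1\ge c_2\ge c_3$. Then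
$$d(o_i)=c_i,\qquad d(\bar o_i)=c_i-\beta,\qquad\textstyle\sum c_i=2\beta,\qquad\kappa_{ij}=c_i+c_j-\beta .$$

**Step 2: the case $\beta=0$.** As $d\neq 0$ and $\sum c_i=0$, $c_0>0>c_3$. Moreover $\kappa_{01}\ge\kappa_{02}=c_0+c_2\ge c_1+c_3=-\kappa_{02}$, so $\kappa_{02}\ge0$. If $\kappa_{02}\ge1$, then $T_{03}$ is conformal: it has $+1$ at $o_0,\bar o_0$, $-1$ at $o_3,\bar o_3$, $\kappa_{01}=\kappa_{02}=1$ and $\kappa_{03}=0$. If $\kappa_{02}=0$, then $c_0+c_2=c_1+c_3=0$, which with the ordering forces $c=(x,x,-x,-x)$, $x\ge1$. Then $\kappa_{01}=2x$, $\kappa_{02}=\kappa_{03}=0$, and $S_{01}$ is conformal.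

**Step 3: the case $\beta\ge1$.** If $1\le c_i\le\beta-1$ for all $i$, then $Q$ is conformal. Otherwise some $c_i\le0$ or some $c_i\ge\beta$. The map $-\omega:(c,-\beta)\mapsto(\beta-c_0,\dots,\beta-c_3,-\beta)$ turns the second possibility into the first. Applying it and re-sorting if necessary, assume $c_3\le0$.

If $c_1\le0$, then $c_1,c_2,c_3\le0$, so $c_0\ge2\beta\ge2$, $c_0-\beta\ge1$, and $c_j-\beta\le-1$ for $j\ge1$. Also $\kappa_{0j}=\beta-(\text{sum of the other two of }c_1,c_2,c_3)\ge1$. So $R_0$ is conformal.

If $c_1\ge1$ and $c_2\le\beta-1$, then $c_0,c_1\ge1$ and $c_2-\beta,c_3-\beta\le-1$. From $c_0+c_1+c_2\ge2\beta$ and $c_2\le\frac12(c_0+c_1)$ we get $c_0+c_1\ge\frac43\beta>\beta$, so $\kappa_{01}\ge1$. So $S_{01}$ is conformal.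

If $c_2\ge\beta$, then $c_0,c_1,c_2\ge\beta\ge1$, $c_3\le2\beta-3\beta=-\beta\le-1$, $c_3-\beta\le-2$, and $\kappa_{ij}\ge\beta\ge1$ for $i\ne j$ in $\{0,1,2\}$. The vector $-\bar R_3=((1,1,1,-1),-1)$ has values $0,0,0,-2$ on $\bar o_0,\dots,\bar o_3$ and $\kappa_{01}=\kappa_{02}=\kappa_{12}=1$, so it is conformal. $\square$

Two facts about the list will be used. The first splits $R$'s.

**Lemma 6.3.** Let $R\in\{R_i,\bar R_i\}$ and let $f\subset\Delta$ be an edge. Then $R=S'+T'$ with $S'$ of $S$-type and $T'$ of $T$-type, such that $\kappa(S')$ agrees with $\kappa(R)$ on $f$ and vanishes on the other edges, while $\kappa(T')$ agrees with $\kappa(R)$ on the other edges and vanishes on $f$. The cells where $S'$ is negative are cells where $R$ is negative, and the cells where $-T'$ is negative are cells where $-R$ is negative.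

*Proof.* Let $f\leftrightarrow\{il|jk\}$. For $R=R_i$ take $S'=S_{il}$, $T'=T_{il}$: indeed $(\delta_i+\delta_l,-1)+(\delta_i-\delta_l,0)=(2\delta_i,-1)$, and the $\kappa$'s are as listed. $S_{il}$ is negative at $\bar o_j,\bar o_k$, where $R_i$ is negative. $-T_{il}$ is negative at $o_i,\bar o_i$, where $R_i$ is positive. Apply $\omega$ for $\bar R_i$. $\square$

The asymmetry matters: $-S'$ is *not* negative only where $-R$ is ($-S_{il}$ removes $o_l$, which $-R_i$ does not).

The second fact says that $S$- and $T$-types are what one exchange between two cells can do.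

**Lemma 6.4.** Let $g$ be of $S$- or $T$-type, removing the cells $x,y$. If $g$ is of $S$-type, $D(x,y)$ is the unique edge $e$ with $\kappa_e(g)\ne0$, and the added cells arise from $x,y$ by exchanging entries at one end of $e$. If $g$ is of $T$-type, $D(x,y)=\Delta$, the two edges with $\kappa\ne0$ meet in a vertex $h$, and the added cells arise by exchanging the entries at $h$. In both cases, for an edge $e$ with $\kappa_e(g)\ne0$, the restrictions of $x,y$ to $e$ form the pair $\{00,11\}$ if $\kappa_e(g)=-1$ and $\{01,10\}$ if $\kappa_e(g)=1$.

*Proof.* **Step 1: identify the exchange for $S$-types.** The cells $x,y$ have equal parity, so they differ in exactly two places. Let $w\in\Lambda_\Delta$ be the change caused by exchanging the entries at one of the two places; the new cells have the other parity. If $g=S_{ij}$, then $x,y$ are $\bar o_k,\bar o_l$, so $w$ has values $-1,-1,0,0$ on $\bar o_k,\bar o_l,\bar o_i,\bar o_j$. Summing, $\sum_i(c_i+\eta)=2\eta=-2$, so $\eta=-1$, $c=\delta_i+\delta_j$ and $w=S_{ij}$. If $g=-S_{ij}$, then $x,y$ are $o_i,o_j$, $w$ has $c=-\delta_i-\delta_j$, hence $\eta=1$ and $w=-S_{ij}$.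

**Step 2: identify the exchange for $T$-types.** Now $x,y$ are antipodal. Exchanging at a vertex $h$ gives a different antipodal pair, and the three choices of $h$ give the three other antipodal pairs. So exactly one $h$ yields $g$.

**Step 3: read off the edges.** Exchanging at one vertex changes the margin of an edge exactly when both its ends lie in $D(x,y)$ and one of them is that vertex. So the edges with $\kappa_e\ne0$ are: for $S$-type the edge $D(x,y)$, for $T$-type the two edges at $h$. On these, $\{00,11\}$ is replaced by $\{01,10\}$ ($\kappa_e=-1$) or conversely ($\kappa_e=1$). $\square$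

The swap in the 5-cycle after Definition 2.1 shows both types. Take $T=C_5+13+14$. On $134$ the cells $000,111$ become $100,011$, a $T$-type with $h=1$. On $123$ and on $145$ the change is of $S$-type: $000,101\to100,001$ and $000,110\to100,010$.

## 7. Cutting a global change along the tree

We now assemble the moves of single triangles to global ones.

**Definition 7.1.** $\Lambda$ is the set of families $g=(g_\Delta)_\Delta$, $g_\Delta\in\Lambda_\Delta$, such that $\kappa_e(g):=\kappa_e(g_\Delta)$ is independent of $\Delta\ni e$, and $\kappa_e(g)=0$ for real $e$. Conformality in $\Lambda$ means conformality in each $\Lambda_\Delta$.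

If $t,t'\in\Sigma$ have the same vertex margins and real-edge margins, then $t'-t\in\Lambda$; this holds in particular if $t\sim t'$. Conversely, if $t\in\Sigma$, $g\in\Lambda$ and $t+g\ge0$, then $t+g\in\Sigma$, because the $e$-margin of $g_\Delta$ is determined by $\kappa_e(g)$.

**Definition 7.2.** A **tree-piece** is $0\ne g\in\Lambda$ with every $g_\Delta$ zero or of type $S,T,R$, such that
$$X(g)=\{\Delta:g_\Delta\ne0\}\cup\{e:\kappa_e(g)\ne0\}$$
induces a connected subgraph (a subtree) of $\mathcal B$. It is **simple** if no $R$-type occurs. A **$Q$-piece** is $\pm Q_\Delta$, the family equal to $\pm Q$ at one triangle $\Delta$ and $0$ elsewhere.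

For a tree-piece $\kappa_e(g)\in\{0,\pm1\}$, and if $e\in X(g)$, then all triangles containing $e$ are in $X(g)$. The 5-cycle swap above changes the tables by a simple tree-piece with $X=\{123,13,134,14,145\}$. For the 4-cycle and $a,b$ from Section 1, the $123$-tables are $\{\bar o_0,\bar o_1,\bar o_2,\bar o_3\}$ and $\{o_0,o_1,o_2,o_3\}$ and the $134$-tables are equal, so $t(b)-t(a)=Q_{123}$, a $Q$-piece. An $R$-type has $\kappa\ne0$ on all three edges, so it needs a triangle with three virtual edges. For instance, the 6-cycle $1-4-2-5-3-6-1$ with chords $12,23,13$ allows $R_0$ on $123$ together with $S$-types on $124$, $235$, $136$, each with $\kappa=1$ on the chord.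

**Lemma 7.3.** Every $d\in\Lambda$ is a sum of tree-pieces and $Q$-pieces conformal to $d$.

*Proof.* **Step 1: decompose triangle by triangle and glue labels.** For each $\Delta$ decompose $d_\Delta$ by Lemma 6.2 into a multiset of list elements. Split off the $\pm Q$'s as $Q$-pieces; let $M_\Delta$ be the multiset of the others. All list elements have $\kappa_e\in\{0,\pm1\}$, and $Q$'s have $\kappa_e=0$. So by conformality, for each edge $e$ and each $\Delta\ni e$, exactly $|\kappa_e(d)|$ elements of $M_\Delta$ have $\kappa_e\ne0$, all with the value $\operatorname{sgn}\kappa_e(d)$. Label them bijectively by $1,\dots,|\kappa_e(d)|$. Let $\Gamma$ be the graph whose nodes are the elements of all $M_\Delta$ and the pairs $(e,\ell)$, $1\le\ell\le|\kappa_e(d)|$, where $(e,\ell)$ is joined, for each $\Delta\ni e$, to the element of $M_\Delta$ labelled $\ell$ for $e$.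

**Step 2: components of $\Gamma$ embed in $\mathcal B$.** Send elements of $M_\Delta$ to $\Delta$ and $(e,\ell)$ to $e$. This is a homomorphism $\Gamma\to\mathcal B$ that is injective on the neighbors of each node, so non-backtracking walks map to non-backtracking walks. If two different nodes of one component had the same image, a path between them would map to a closed non-backtracking walk of positive length in the tree $\mathcal B$, which is impossible. So the map is injective on each component.

**Step 3: each component sums to a tree-piece.** Let $g$ be the sum of the elements of a component. It contains at most one element of each $M_\Delta$ and at most one $(e,\ell)$ for each $e$. If it contains $(e,\ell)$, every $\Delta\ni e$ contributes the same $\kappa_e=\operatorname{sgn}\kappa_e(d)$; if it contains no $(e,\ell)$, all contributions have $\kappa_e=0$. For real $e$ we have $\kappa_e(d)=0$, so there are no $(e,\ell)$. Hence $g\in\Lambda$, and $X(g)$ is the image of the component, which is connected. The component contains an element of some $M_\Delta$, since every $(e,\ell)$ is adjacent to one; so $g\ne0$. Thus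 $g$ is a tree-piece, conformal to $d$. The sum over all components, plus the $Q$-pieces, is $d$. $\square$

We shall also need to cut a tree-piece at a triangle and keep only some branches. Let $g$ be a tree-piece and $\Delta\in X=X(g)$. The neighbors of $\Delta$ in the tree $X$ are the edges $f\subset\Delta$ with $\kappa_f(g)\ne0$, and each component of $X-\Delta$ contains exactly one of them. Write $X_f\ni f$ for these components, the **branches**.

**Lemma 7.4 (surgery).** Let $\Phi$ be a nonempty set of edges $f\subset\Delta$ with $\kappa_f(g)\neq0$, and let $w\in\Lambda_\Delta$ be of type $S,T$ or $R$ with $\kappa_f(w)=\kappa_f(g)$ for $f\in\Phi$ and $\kappa_f(w)=0$ for the other edges of $\Delta$. Then the family $\hat g$ equal to $g$ on the triangles in $\bigcup_{f\in\Phi}X_f$, to $w$ on $\Delta$, and to $0$ elsewhere is a tree-piece, and $\kappa_e(\hat g)=\kappa_e(g)$ for all edges $e\in\bigcup_{f\in\Phi}X_f$.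

*Proof.* The point is that the triangles around each edge $e$ of $T$ agree on $\kappa_e$. First let $e\in X_f$, $f\in\Phi$. All triangles containing $e$ are in $X$ and adjacent to $e$, so those different from $\Delta$ are in $X_f$ and have $\kappa_e(\hat g_{\Delta'})=\kappa_e(g)$. If $e\subset\Delta$, then $e$ is the neighbor of $\Delta$ in $X_f$, i.e. $e=f$, and $\kappa_e(w)=\kappa_e(g)$. Now let $e\notin\bigcup_{f\in\Phi}X_f$. If $e\subset\Delta$, then $e\notin\Phi$, so $\kappa_e(w)=0$. If $e\subset\Delta'\in X_f$ with $f\in\Phi$, then $\kappa_e(g)=0$, since otherwise $e\in X$ would be adjacent to $\Delta'$ and lie in $X_f$. On all other triangles $\hat g=0$. So $\kappa_e(\hat g)$ is well defined; it is $\kappa_e(g)$ or $0$, hence $0$ for real $e$. Finally $X(\hat g)=\{\Delta\}\cup\bigcup_{f\in\Phi}X_f$ is connected. $\square$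

## 8. Tree-pieces are realized by swaps; $Q$-pieces need not be

We try to realize each piece. Simple tree-pieces need one swap.

**Lemma 8.1.** If $g$ is a simple tree-piece and $t,t+g\in\Sigma$, then $t\sim t+g$.

*Proof.* Let $X=X(g)$ and $J=X\cap E(T)$; all edges in $J$ are virtual. For $\Delta\in X$ let $x_\Delta\ne y_\Delta$ be the cells removed by $g_\Delta$. Since $t+g\ge0$, they have $t_\Delta\ge1$. Pick a triangle $\Delta_0\in X$ and the order (5.2).

**Step 1: find two rows that show all removed cells.** We build rows $1,\dots,n$ with tables $t$ as in Lemma 5.4, such that for each $\Delta\in X$ rows $1,2$ restrict to $x_\Delta,y_\Delta$ in some order. This is possible at $\Delta_0$. Let $\Delta=\Delta^s\in X$, $s\ge2$. As $X$ is a subtree containing $\Delta_0$, the parent $e_s$ and its parent triangle $\Delta'$ are in $X$, so $e_s\in J$. By Lemma 6.4 the restrictions of $x_\Delta,y_\Delta$ to $e_s$ form the pair $\{00,11\}$ if $\kappa_{e_s}(g)=-1$ and $\{01,10\}$ if $\kappa_{e_s}(g)=1$; the same holds for $\Delta'$. Hence the $e_s$-values of rows $1,2$ are distinct and agree with those of $x_\Delta,y_\Delta$ in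 one order. Extend rows $1,2$ by these cells, and match the other rows arbitrarily with the remaining cells of $t_\Delta$. If $\Delta^s\notin X$, extend arbitrarily as in Lemma 5.4.

Let $u,v$ be rows $1,2$, $a$ the multiset of all rows (so $t(a)=t$), and $D=D(u,v)$. Then $D\cap\Delta=D(x_\Delta,y_\Delta)$ for $\Delta\in X$, and by Lemma 6.4 both ends of every edge in $J$ lie in $D$.

**Step 2: find what to exchange.** We construct $\chi:D\to\mathbb Z/2$ such that for each edge $xy$ of $T$ with $x,y\in D$,
$$\chi(x)\ne\chi(y)\iff xy\in J. \tag{8.1}$$
*Evenness:* a triangle $\Delta\subseteq D$ contains an even number of edges of $J$. If $\Delta\notin X$, it contains none. If $\Delta\in X$, then $D(x_\Delta,y_\Delta)=\Delta$, so $g_\Delta$ is of $T$-type and $\Delta$ contains exactly two.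

Define $\chi$ along (5.2), so that after stage $s$ it is defined on $D\cap(\Delta^1\cup\dots\cup\Delta^s)$ and (8.1) holds for the edges inside each of $\Delta^1,\dots,\Delta^s$. On $D\cap\Delta^1$ this is trivial if $|D\cap\Delta^1|\le2$ and follows from evenness if $\Delta^1\subseteq D$. At stage $s\ge2$, $\chi$ is already defined on $e_s\cap D$, where (8.1) holds because $e_s$ lies in an earlier triangle, and $\chi(h_s)$ is not yet defined. If $h_s\notin D$, nothing has to be done. If $h_s\in D$ and $e_s\cap D=\emptyset$, choose $\chi(h_s)$ arbitrarily. Otherwise choose $x\in e_s\cap D$ and put $\chi(h_s)=\chi(x)+[h_sx\in J]$, where the bracket is $1$ if the condition holds and $0$ if not. If $e_s=\{x,y\}\subseteq D$, then $\Delta^s\subseteq D$, and evenness together with (8.1) for $xy$ and $h_sx$ gives (8.1) for $h_sy$. As every edge of $T$ lies in some $\Delta^s$, $\chi$ is as required.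

**Step 3: check that the swap does the right thing.** Put $K=\chi^{-1}(1)$. By (8.1), edges of $T$ between $K$ and $D\setminus K$ are in $J$, hence virtual, so swapping $u,v$ along $K$ is a $G$-swap. For $\Delta\notin X$ no edge of $\Delta$ is in $J$, so $\chi$ is constant on $D\cap\Delta$ and the $\Delta$-table is unchanged. Let $\Delta\in X$. If $g_\Delta$ is of $S$-type, $D\cap\Delta$ is its edge in $J$ and exactly one end is exchanged. If $g_\Delta$ is of $T$-type, $\Delta\subseteq D$ and $K$ separates $h$ from the other two vertices. Exchanging a set or its complement in $D\cap\Delta$ has the same effect on the multiset, so by Lemma 6.4 the $\Delta$-table changes exactly by $g_\Delta$. The result has tables $t+g$. $\square$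

In the 5-cycle example, $D=\{1,3,4\}$, $J=\{13,14\}$, and (8.1) forces $\chi(3)=\chi(4)\ne\chi(1)$: the swap along $\{1\}$ (or along $\{3,4\}$).

An $R$-type removes three different cells, or three with one repeated, so one exchange between two rows cannot do it. Several swaps can.

**Lemma 8.2.** If $g$ is a tree-piece and $t,t+g\in\Sigma$, then $t\sim t+g$.

*Proof.* We use induction on the number of $R$-type triangles; if it is $0$, use Lemma 8.1. Let $g_\Delta$ be of $R$-type. Replacing $(t,g)$ by $(t+g,-g)$ if necessary, assume $g_\Delta=R\in\{R_i,\bar R_i\}$. All three edges of $\Delta$ have $\kappa(g)\ne0$. Choose an edge $f\subset\Delta$ and $R=S'+T'$ as in Lemma 6.3. By Lemma 7.4 (with $\Phi=\{f\}$, and with $\Phi$ the other two edges), $g=g'+g''$ with tree-pieces $g'$ ($S'$ at $\Delta$, $g$ on $X_f$) and $g''$ ($T'$ at $\Delta$, $g$ on the other two branches), each with fewer $R$'s. Moreover $t+g'\ge0$: off $\Delta$ it agrees with $t$ or $t+g$; at $\Delta$, $S'$ is negative, with value $-1$, only at cells where $R=-1$, and there $t\ge1$. So $t+g'\in\Sigma$, and by induction $t\sim t+g'\sim t+g'+g''=t+g$. $\square$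

**Where this stops.** If only tree-pieces occurred in Lemma 7.3, we could add them one at a time, and equal vertex and edge margins would imply $a\sim b$. But a $Q$-piece changes one triangle table and no edge margin, so by (5.3) it is never the effect of one swap. The example of Section 1 has $t(b)-t(a)=Q_{123}$, and there it is not the effect of any chain of swaps. On the other hand, with the extra row $1100$ it was achieved. Look again at those four steps on the triangle $123$. Step 1 adds $111,010$ and removes $011,110$, which is $S_{02}$. Step 3 adds $100,001$ and removes $000,101$, which is $S_{13}$. Steps 2 and 4 only re-pair. So $Q=S_{02}+S_{13}$ was done in two halves: the first half moves the $13$-margin, which the other triangle must follow, and the second half moves everything back. The extra row was needed to get the margin of $13$ to move at all. This suggests that $Q$ is blocked only at triangles all of whose edge margins are frozen.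

## 9. Rigid triangles and the congruence criterion

**Definition 9.1.** A triangle $\Delta$ of $T$ is **rigid for** $a$ if $a'_\Delta=a_\Delta$ for all $a'\sim a$.

In the 4-cycle, both triangles are rigid for the $a$ of Section 1 (its class is $\{a\}$), and $123$ is not rigid for $a$ with the row $1100$ added. In general, by (5.3) applied to a swap that changes the $\Delta$-table in a chain starting at $a$:
$$\text{if }\Delta\text{ is not rigid for }a,\text{ there are a virtual edge }e\subset\Delta\text{ and }a',a''\sim a\text{ with different }e\text{-margins}. \tag{9.1}$$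

The next lemma turns "some equivalent table has another $e$-margin" into "one swap, available now, moves the $e$-margin". It allows a multiple $N$, which is what TF needs. The difficulty is that a piece available at $Nt$ may not be available at $t$: a central table with one $o_0$ and one $\bar o_0$ cannot perform $-R_0$, which removes $o_0$ twice, while twice that table can. Simple pieces remove each cell at most once, so we must trim $R$'s away without removing new cells.

**Lemma 9.2.** Let $t,t^*\in\Sigma$, $N\ge1$, $t^*-Nt\in\Lambda$ and $\kappa_e(t^*-Nt)\ne0$. Then there is a simple tree-piece $g$ with $\kappa_e(g)\ne0$ and $t+g\in\Sigma$.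

*Proof.* **Step 1: a tree-piece that removes only cells present in $t$.** Since $Q$-pieces have $\kappa_e=0$, Lemma 7.3 gives a tree-piece $g$ conformal to $t^*-Nt$ with $\kappa_e(g)\ne0$. At a cell where $g<0$ we have $t^*-Nt<0$, so $t\ge1$ there.

**Step 2: trim the $R$'s.** Among all tree-pieces $g$ with $\kappa_e(g)\ne0$ and $t\ge1$ at all cells where $g<0$, take one with fewest $R$-type triangles. Suppose $g_\Delta$ is of $R$-type. As $e\in X(g)$, it lies in one branch $X_f$ of $X(g)-\Delta$. If $g_\Delta=R\in\{R_i,\bar R_i\}$, split $R=S'+T'$ along $f$ and keep only the branch $X_f$, with $S'$ at $\Delta$. If $g_\Delta=-R$, split $R=S'+T'$ along an edge $f'\ne f$ of $\Delta$ and keep the two branches other than $X_{f'}$, with $-T'$ at $\Delta$. By Lemmas 6.3 and 7.4, the result is a tree-piece with $\kappa_e\ne0$, negative only at cells where $g$ is negative, with fewer $R$'s. This is a contradiction, so $g$ is simple.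

**Step 3: it fits.** The negative entries of the simple piece $g$ are $-1$, at cells where $t\ge1$. Hence $t+g\ge0$ and $t+g\in\Sigma$. $\square$

Now $Q$ is done in two halves.

**Lemma 9.3.** Let $t\in\Sigma$ and $t'=t\pm Q_\Delta\in\Sigma$. Suppose some edge $e\subset\Delta$ and some simple tree-piece $g$ satisfy $\kappa_e(g)\ne0$ and $t+g\in\Sigma$. Then $t\sim t'$.

*Proof.* Let $e\leftrightarrow\{ij|kl\}$ in $\Delta$, named so that $\kappa_{ij}(g_\Delta)=1$.

**Step 1: adding $Q$.** Let $t'=t+Q_\Delta$; then $t\ge1$ at $\bar o_0,\dots,\bar o_3$ of $\Delta$. By Lemma 7.4 with $\Phi=\{e\}$, let $g^1$ be the simple tree-piece equal to $g$ on the branch $X_e$ and to $S_{ij}$ on $\Delta$. Likewise, starting from $-g$, let $g^2$ be the one equal to $-g$ on $X_e$ and to $S_{kl}$ on $\Delta$; this is allowed as $\kappa_{ij}(S_{kl})=-1$. Then $t+g^1\in\Sigma$: off $\Delta$ it agrees with $t$ or $t+g$, and on $\Delta$ the piece $S_{ij}$ removes $\bar o_k,\bar o_l$, which are present. Also $t+g^1+g^2=t+Q_\Delta\in\Sigma$, since $S_{ij}+S_{kl}=Q$. By Lemma 8.1, $t\sim t+g^1\sim t'$.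

**Step 2: subtracting $Q$.** Let $t'=t-Q_\Delta$; then $t\ge1$ at $o_0,\dots,o_3$. Argue in the same way with $-S_{kl}$, which has $\kappa_{ij}=1$ and removes $o_k,o_l$, and then $-S_{ij}$. $\square$

**Theorem 9.4.** Let $G$ be binary, $K_4$-minor-free, $m\ge3$, and $T\supseteq G$ a 2-tree on $V$. Then $p^a-p^b\in I_G$ (i.e. $a\sim b$) if and only if $a,b$ have the same vertex margins and the same margins on edges of $G$, and $a_\Delta=b_\Delta$ for every triangle $\Delta$ of $T$ that is rigid for $a$.

*Proof.* **Step 1: necessity.** Swaps preserve vertex and real-edge margins, and the last condition is the definition of rigidity.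

**Step 2: a path of tables from $t(a)$ to $t(b)$.** For sufficiency, $d=t(b)-t(a)\in\Lambda$. By Lemma 7.3, $d=g^{(1)}+\dots+g^{(r)}$ with tree- and $Q$-pieces conformal to $d$. Put $t^q=t(a)+g^{(1)}+\dots+g^{(q)}$. At each cell all $g^{(p)}$ have the sign of $d$ or are $0$, so the value of $t^q$ lies between those of $t(a)$ and $t(b)$. Hence $t^q\ge0$ and $t^q\in\Sigma$.

**Step 3: each step is an equivalence.** Assume $t^{q-1}\sim t(a)$; we show $t^{q-1}\sim t^q$. If $g^{(q)}$ is a tree-piece, use Lemma 8.2. Let $g^{(q)}=\pm Q_\Delta$. By conformality $d_\Delta\ne0$, that is, $a_\Delta\ne b_\Delta$, so $\Delta$ is not rigid for $a$. By (9.1) there are $e\subset\Delta$ and $a',a''\sim a$ with different $e$-margins. Since $t(a'),t(a'')\sim t(a)\sim t^{q-1}$, both differences $t(a')-t^{q-1}$ and $t(a'')-t^{q-1}$ lie in $\Lambda$, and at least one has $\kappa_e\ne0$. Lemma 9.2, with $N=1$ and $t=t^{q-1}$, provides the hypothesis of Lemma 9.3, so $t^{q-1}\sim t^q$. By induction $t(a)\sim t(b)$, so $a\sim b$. $\square$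

For TF we must know that multiplying does not unfreeze a triangle.

**Lemma 9.5.** For $N\ge1$: $\Delta$ is rigid for $a$ if and only if it is rigid for $Na$.

*Proof.* If $a'\sim a$ with $a'_\Delta\ne a_\Delta$, then $(N-1)a+a'\sim Na$ has a $\Delta$-table different from that of $Na$. Conversely let $\Delta$ be non-rigid for $Na$. By (9.1) there are $e\subset\Delta$ and $a^*\sim Na$ whose $e$-margin differs from that of $Na$. As $t(a^*)\sim t(Na)=Nt(a)$, we have $t(a^*)-Nt(a)\in\Lambda$, with $\kappa_e\ne0$. Lemma 9.2 gives a simple tree-piece $g$ with $\kappa_e(g)\ne0$ and $t(a)+g\in\Sigma$. By Lemma 8.1, $t(a)\sim t(a)+g$, and $g_\Delta\ne0$. So $\Delta$ is not rigid for $a$. $\square$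

## 10. Radicality and the prime decomposition

**Corollary 10.1.** Every binary $K_4$-minor-free graph is TF.

*Proof.* The case $m\le2$ was treated at the end of Section 4. Let $m\ge3$ and $Na\sim(N-j)a+jb$ with $1\le j\le N$. Since $\sim$ preserves vertex margins and real-edge margins, $Na_S=(N-j)a_S+jb_S$ for these $S$, so $a_S=b_S$. If $\Delta$ is rigid for $a$, it is rigid for $Na$ by Lemma 9.5, so $(N-j)a_\Delta+jb_\Delta=Na_\Delta$, i.e. $a_\Delta=b_\Delta$. By Theorem 9.4, $a\sim b$. $\square$

*Proof of Theorem 1.* Combine Corollary 10.1 with Proposition 3.3. $\square$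

The proof gives more than radicality.

**Theorem 2.** Let $G$ be binary, $K_4$-minor-free, $m\ge3$, and $T\supseteq G$ a 2-tree on $V$. Membership $p^a-p^b\in I_G$ is decided by the criterion of Theorem 9.4, and rigidity is decided by supports: $\Delta$ is non-rigid for $a$ if and only if there is a simple tree-piece $g$ with $g_\Delta\ne0$ whose negative cells lie in the supports of the tables of $a$. Over every field,
$$I_G=\bigcap_{F\text{ closed}}P_F,\qquad P_F=\langle p_u:u\notin F\rangle+\langle p^a-p^b:\ a,b\in\mathbb N^F,\ a-b\in L_F\rangle,$$
where each $P_F$ is prime and each lattice $L_F$ is saturated, so the minimal primes of $I_G$ are the inclusion-minimal $P_F$. With $1_F=\sum_{u\in F}1_u$,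
$$L_F=\{d\in\mathbb Z^F:\ \text{vertex and }G\text{-edge margins of }d\text{ vanish, and }d_\Delta=0\text{ for all }\Delta\text{ rigid for }1_F\}.$$

*Proof.* **Step 1: rigidity from supports.** If such a $g$ exists, its negative entries are $-1$ at cells where $t(a)\ge1$, so $t(a)+g\in\Sigma$. By Lemma 8.1, $t(a)\sim t(a)+g$, and the $\Delta$-table has changed. Conversely, if $\Delta$ is not rigid for $a$, the proof of Lemma 9.5 with $N=1$ gives a simple tree-piece $g$ with $g_\Delta\ne0$ and $t(a)+g\in\Sigma$, so its negative cells lie in the supports.

**Step 2: the decomposition.** By Corollary 10.1, Proposition 3.3 applies; its Step 1 shows that $\mathbb Z^F/L_F$ is torsion-free, i.e. $L_F$ is saturated. As there are finitely many closed $F$, the minimal primes are the inclusion-minimal $P_F$.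

**Step 3: the formula for $L_F$.** If $d\in L_F$, then $M1_F\sim M1_F+d$ for large $M$ by (3.1). So the vertex and $G$-edge margins of $d$ vanish; and if $\Delta$ is rigid for $1_F$, it is rigid for $M1_F$ by Lemma 9.5, so $d_\Delta=0$. Conversely, let $d$ satisfy the conditions and let $M$ be large, so that $M1_F+d\ge0$. A triangle rigid for $M1_F$ is rigid for $1_F$ by Lemma 9.5, so Theorem 9.4 gives $M1_F\sim M1_F+d$. The chain stays in the closed set $F$, so $d\in L_F$. $\square$

## 11. Clique sums and induced minors

**Theorem 3.** $I_G$ is radical, over every field, for every graph obtained by repeated clique sums from $K_4$-minor-free graphs with binary variables and complete graphs (of any size; vertices lying only in complete summands may have arbitrary $d_j$). In the binary case radicality is inherited by induced minors. Hence, given the known result for $K_{3,3}$, every graph with $K_{3,3}$ as an induced minor has a non-radical binary ideal over $\mathbb C$.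

Recall that an induced minor is obtained by deleting vertices and contracting edges.

*Proof.* **Step 1: clique sums.** Binary $K_4$-minor-free graphs are TF (Corollary 10.1), complete graphs are TF for arbitrary $d_j$ (Section 3), and TF is preserved by clique sums (Lemma 4.1, valid for arbitrary $d_j$). Proposition 3.3, also valid for arbitrary $d_j$, gives radicality over every field.

**Step 2: find the smaller algebra inside the larger one.** Let all variables be binary. For $G'=G-v$ let $F=\{u:u_v=0\}$. For $G'=G/xy$ with $xy\in E(G)$ let $F=\{u:u_x=u_y\}$. Identify $F$ with $\{0,1\}^{V(G')}$ in the obvious way. In the first case $v\notin D(u,u')$ for $u,u'\in F$, so $F$ is closed and the $G$-swaps within $F$ are exactly the $G'$-swaps. In the second case $D(u,u')$ contains both or neither of the adjacent vertices $x,y$, so they are exchanged together or not at all. Hence $F$ is closed, and since the contracted vertex is adjacent in $G'$ to exactly the other neighbors of $x$ or $y$, the $G$-swaps within $F$ are again exactly the $G'$-swaps. As chains starting in $F$ stay in $F$, two multisets of strings in $F$ are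 $\sim_G$-equivalent if and only if they are $\sim_{G'}$-equivalent. So $Q_{G'}$ is a submonoid of $Q_G$ and $\mathbb K[Q_{G'}]\subseteq\mathbb K[Q_G]$.

**Step 3: conclude.** By Lemma 2.2, $I_G$ is radical exactly when $\mathbb K[Q_G]$ has no nonzero nilpotents, and this passes to subrings. So if $I_G$ is radical, then $I_{G'}$ is radical; iterate over deletions and contractions. The statement on $K_{3,3}$ follows from the quoted non-radicality for $K_{3,3}$. $\square$

**Remark 11.1.** Having no $K_4$ minor is sufficient but not necessary: complete graphs $K_n$ have $I_G=0$, and Theorem 3 gives further radical examples with $K_4$ minors. A full classification of the graphs with radical binary global Markov ideal is not claimed.
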